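# Flat modules force a Banach algebra to be amenable

Let $A$ be a Banach algebra. If $A$ is amenable, then every Banach $A$-module, left or right, is flat. The slides "Homological properties of modules" (http://www1.maths.leeds.ac.uk/~pmt6hgd/Slides/homologyedmontonslides.pdf) conjecture the converse: if all left and all right modules are flat, then $A$ is amenable. The conjecture is true, and the left modules alone suffice, as do the right modules alone. We begin with an algebra for which one very small module does all the work.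

## 1. The group algebra $\ell^1(\Gamma)$: one flat module is enough

### Modules and flatness

We write $A\text{-mod}$ and $\text{mod-}A$ for the categories of Banach left and right $A$-modules. The dual of $E\in A\text{-mod}$ is a right module by $\langle x,\lambda\cdot a\rangle=\langle a\cdot x,\lambda\rangle$, and the dual of $E\in\text{mod-}A$ is a left module by $\langle x,a\cdot\lambda\rangle=\langle x\cdot a,\lambda\rangle$. A morphism is a bounded linear map that commutes with the action. If $T:E\to F$ is a morphism of left modules, then $T':F'\to E'$ is a morphism of right modules, since $\langle x,T'(\lambda\cdot a)\rangle=\langle a\cdot Tx,\lambda\rangle=\langle T(a\cdot x),\lambda\rangle$.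

**Definition (admissible, injective, flat).** A morphism $T:E\to F$ is an *admissible monomorphism* if it is injective and its range is closed and complemented in $F$ as a Banach space. A module $J$ is *injective* if for each admissible monomorphism $T:E\to F$ and each morphism $S:E\to J$ there is a morphism $R:F\to J$ with $R\circ T=S$. A module $E$ is *flat* if $E'$ is injective (in the category of modules on the other side).

**Definition (amenable).** $A$ is *amenable* if every continuous derivation $D$ from $A$ into a dual Banach $A$-bimodule $X'$ is inner, that is, $Da=a\cdot\phi-\phi\cdot a$ for some $\phi\in X'$.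

The fact recalled at the start is the following.

**Fact A.** If $A$ is amenable, then every $E\in A\text{-mod}$ and every $E\in\text{mod-}A$ is flat.

Throughout, $U=A^\sharp=A\oplus\mathbb C1$ with $\|a+\lambda1\|=\|a\|+|\lambda|$, so $\|1\|=1$. Every $E\in A\text{-mod}$ is a unital $U$-module, and $A$-morphisms are the same as unital $U$-morphisms. We call $E$ *contractive* if $\|u\cdot x\|\le\|u\|\|x\|$ for $u\in U$, $x\in E$. The projective tensor product is written $\hat\otimes$; recall that $(X\hat\otimes Y)'$ is the space of bounded bilinear forms on $X\times Y$, with equal norms, so a functional $\Phi$ on $X\hat\otimes Y$ is given by its values $\Phi(x\otimes y)$.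

For $E\in A\text{-mod}$, the space $U\hat\otimes E$ is a left module by $u\cdot(v\otimes x)=uv\otimes x$, and
$$\pi_E:U\hat\otimes E\to E,\qquad \pi_E(u\otimes x)=u\cdot x,$$
is a morphism. Flatness enters only through the following lemma.

**Lemma 1.** If $E\in A\text{-mod}$ is flat, there is a morphism of right modules $R:(U\hat\otimes E)'\to E'$ with $R\,\pi_E'=\mathrm{id}_{E'}$.

*Proof.* Let $j(x)=1\otimes x$, a bounded linear map $E\to U\hat\otimes E$ (usually not a morphism). Then $\pi_Ej=\mathrm{id}$, so $j'\pi_E'=\mathrm{id}_{E'}$. Hence $\pi_E'$ is injective, and $\pi_E'j'$ is a bounded projection onto its range, which is therefore closed and complemented. So $\pi_E'$ is an admissible monomorphism of right modules. As $E'$ is injective, $\mathrm{id}_{E'}$ extends along $\pi_E'$. $\square$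

We call such an $R$ a *splitting* for $E$.

**Example (a module that is not flat).** Let $A=\mathbb Ca$ with $a^2=0$, and let $E=\mathbb C$ with $a\cdot x=0$. Then $U\hat\otimes E=U$, and a splitting is an element $R=\alpha1+\beta a$ of $U''=U$. For $\varphi\in U'$ we have $(\varphi\cdot a)(u)=\varphi(au)$, and $a$ acts as zero on $E'$, so the morphism property says $\varphi(aR)=0$ for all $\varphi$. Thus $\alpha a=aR=0$ and $\alpha=0$. But $\pi_E'(1)$ is the character $\alpha1+\beta a\mapsto\alpha$, so $R\pi_E'=\mathrm{id}$ says $\alpha=1$. There is no splitting, and $E$ is not flat. Indeed $A$ is not amenable: with both actions on $X=\mathbb C$ zero, $D(a)=1$ defines a derivation into $X'$ (we need $0=D(a^2)=a\cdot Da+Da\cdot a=0$), while all inner derivations are $0$.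

### Virtual diagonals

Write $\pi=\pi_U:U\hat\otimes U\to U$, the product map, and $u(v\otimes w)=uv\otimes w$, $(v\otimes w)u=v\otimes wu$. For $z\in U\hat\otimes U$, $\Phi\in(U\hat\otimes U)'$, $M\in(U\hat\otimes U)''$, $u\in U$ put
$$\langle z,\Phi\cdot u\rangle=\langle uz,\Phi\rangle,\quad \langle z,u\cdot\Phi\rangle=\langle zu,\Phi\rangle,\quad \langle\Phi,u\cdot M\rangle=\langle\Phi\cdot u,M\rangle,\quad \langle\Phi,M\cdot u\rangle=\langle u\cdot\Phi,M\rangle.$$
For $M=z\in U\hat\otimes U$ these are just $uz$ and $zu$.

**Definition (virtual diagonal).** A *virtual diagonal* for $U$ is an $M\in(U\hat\otimes U)''$ with $u\cdot M=M\cdot u$ for all $u\in U$ and $\pi''(M)=1$.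

**Example.** Let $A=\mathbb Ce$ with $e^2=e$. Then $M=e\otimes e+(1-e)\otimes(1-e)$ is a virtual diagonal for $U$: $eM=e\otimes e=Me$ and $\pi(M)=e+(1-e)=1$.

**Lemma 2.** If $U=A^\sharp$ has a virtual diagonal $M$, then $A$ is amenable.

*Proof (Johnson's argument).* Let $X$ be a Banach $A$-bimodule and $D:A\to X'$ a continuous derivation. Make $X$ a unital $U$-bimodule and put $D1=0$; expanding $D((a+\lambda1)(b+\mu1))=a\cdot Db+Da\cdot b+\mu Da+\lambda Db$ shows that $D:U\to X'$ is still a derivation. For $x\in X$ let $\Phi_x(u\otimes v)=\langle x,u\cdot Dv\rangle$. This is bounded, with norm at most a constant times $\|x\|$, so $\langle x,\phi\rangle=\langle\Phi_x,M\rangle$ defines $\phi\in X'$.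

First, $\Phi_{x\cdot a}(u\otimes v)=\langle x,au\cdot Dv\rangle$, so $\Phi_{x\cdot a}=\Phi_x\cdot a$. Second, $(u\cdot Dv)\cdot a=u\cdot D(va)-uv\cdot Da$, so
$$\Phi_{a\cdot x}(u\otimes v)=\langle x,(u\cdot Dv)\cdot a\rangle=\Phi_x(u\otimes va)-\lambda_x(uv),\qquad \lambda_x(u)=\langle x,u\cdot Da\rangle,$$
that is, $\Phi_{a\cdot x}=a\cdot\Phi_x-\pi'(\lambda_x)$. Hence
$$\langle x,a\cdot\phi-\phi\cdot a\rangle=\langle\Phi_{x\cdot a}-\Phi_{a\cdot x},M\rangle=\langle\Phi_x,a\cdot M-M\cdot a\rangle+\langle\lambda_x,\pi''(M)\rangle=0+\lambda_x(1)=\langle x,Da\rangle.\qquad\square$$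

### The case $A=\ell^1(\Gamma)$

Let $\Gamma$ be a discrete group, $A=\ell^1(\Gamma)$ with convolution, point masses $\delta_g$, and identity $e=\delta_{1_\Gamma}$. Let $\epsilon(\sum_gc_g\delta_g)=\sum_gc_g$, a character of $A$, and let $\mathbb C_\epsilon$ be $\mathbb C$ with the action $a\cdot z=\epsilon(a)z$. Extend $\epsilon$ to $U$ by $\epsilon(1)=1$.

**Proposition 3.** If the left module $\mathbb C_\epsilon$ over $A=\ell^1(\Gamma)$ is flat, then $A$ is amenable.

**Step 1: an invariant functional.** The purpose is to read the splitting of Lemma 1 as a functional on $\ell^\infty(\Gamma)$. Since $U\hat\otimes\mathbb C_\epsilon=U$, Lemma 1 gives $R:U'\to\mathbb C$ with $R(\varphi\cdot a)=\epsilon(a)R(\varphi)$, where $(\varphi\cdot a)(u)=\varphi(au)$, and $R(\epsilon)=1$. For $F\in A'=\ell^\infty(\Gamma)$ let $\tilde F(u)=F(ue)$ for $u\in U$ (note $ue\in A$), and put $\mathsf m(F)=R(\tilde F)$. Then $\tilde F\cdot\delta_h$ is the functional obtained in the same way from $F_h(g)=F(hg)$. Also, the constant function $\mathbf 1$ gives $\tilde{\mathbf 1}(u)=\epsilon(ue)=\epsilon(u)$.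 Hence
$$\mathsf m(F_h)=\mathsf m(F)\quad(h\in\Gamma),\qquad \mathsf m(\mathbf 1)=1.$$

**Step 2: from one-sided to two-sided.** The purpose is to build a virtual diagonal. For $\Phi\in(A\hat\otimes A)'$ let
$$\langle\Phi,M_0\rangle=\mathsf m\big(g\mapsto\Phi(\delta_g\otimes\delta_{g^{-1}})\big).$$
With $F(g)=\Phi(\delta_g\otimes\delta_{g^{-1}h})$ we have $F(hg)=\Phi(\delta_{hg}\otimes\delta_{g^{-1}})$, so
$$\langle\Phi,\delta_h\cdot M_0\rangle=\mathsf m(F_h)=\mathsf m(F)=\langle\Phi,M_0\cdot\delta_h\rangle.$$
By linearity and continuity $a\cdot M_0=M_0\cdot a$ for all $a\in A$. If $\Phi(a\otimes b)=\lambda(ab)$ with $\lambda\in A'$, then $\langle\Phi,M_0\rangle=\lambda(e)\mathsf m(\mathbf 1)=\lambda(e)$.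

**Step 3: from $A$ to $U$.** View $M_0$ in $(U\hat\otimes U)''$ by restricting forms on $U\times U$ to $A\times A$, and let $M=M_0+(1-e)\otimes(1-e)$. Elements of $A$ annihilate the second summand on both sides, $1-e$ annihilates $M_0$ on both sides, and $1-e$ commutes with the second summand. So $M$ commutes with $U=A+\mathbb C(1-e)$, and $\pi''(M)=e+(1-e)=1$. Lemma 2 finishes the proof. $\square$

What did this use? The map $g\mapsto\delta_g\otimes\delta_{g^{-1}}$ turned invariance on one side into commutation on both sides. It exists because $A$ is spanned by a group of norm-one units. A general Banach algebra has no such group, and its elements need not be invertible. We want the following nevertheless.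

**Theorem 4.** Let $A$ be a Banach algebra. If every $E\in A\text{-mod}$ is flat, then $A$ is amenable. The same holds with $\text{mod-}A$ in place of $A\text{-mod}$. In particular the conjecture is true.

## 2. The missing commutation on the right

**The module $E=U$.** The natural first attempt is to take the test module $U$ itself. Let $R:(U\hat\otimes U)'\to U'$ be a splitting, and define $M$ by $\langle\Phi,M\rangle=\langle1,R\Phi\rangle$. Then $\langle\pi'\lambda,M\rangle=\lambda(1)$, so $\pi''(M)=1$. Moreover
$$\langle\Phi,a\cdot M\rangle=\langle1,R(\Phi\cdot a)\rangle=\langle1,(R\Phi)\cdot a\rangle=\langle a,R\Phi\rangle,\qquad \langle\Phi,M\cdot a\rangle=\langle1,R(a\cdot\Phi)\rangle.$$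
If $R$ also commuted with the left actions, the second expression would be $\langle1,a\cdot R\Phi\rangle=\langle a,R\Phi\rangle$, and we would be done. But $R$ is only a right module map, and this is where the attempt stops. In fact $U$ always has a splitting: $\rho(u)=u\otimes1$ is a left module morphism with $\pi\rho=\mathrm{id}$, so $R=\rho'$ works. It gives $M=1\otimes1$ and $a\cdot M-M\cdot a=a\otimes1-1\otimes a$. The flatness of $U$ carries no information.

**Averaging over a finite group.** The left action on $U'$ is dual to the right multiplications $r_a(u)=ua$, which are endomorphisms of the left module $U$. We want $R$ to commute with them. If $H\subset U$ is a finite group of units with identity $1$, we can average: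
$$\tilde R=\frac1{|H|}\sum_{h\in H}r_h'\,R\,\big((\mathrm{id}\otimes r_h)'\big)^{-1}.$$
For $R=\rho'$ the functional $\Phi\mapsto\langle1,\tilde R\Phi\rangle$ is $\frac1{|H|}\sum_hh\otimes h^{-1}$, since $(\mathrm{id}\otimes r_h^{-1})\rho\,r_h(1)=h\otimes h^{-1}$. It commutes with the span of $H$. For instance, if $A=\mathbb Ce$ with $e^2=e$, the group $H=\{1,1-2e\}$ spans $U$, and
$$\tfrac12\big(1\otimes1+(1-2e)\otimes(1-2e)\big)=1\otimes1-e\otimes1-1\otimes e+2\,e\otimes e=e\otimes e+(1-e)\otimes(1-e),$$
the diagonal of the example in Section 1. If each $r_h$ is isometric, then $\|\tilde R\|\le\|R\|$.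

**What to change.** For a general $a\in U$ there is no finite group of isometric right multiplications whose span contains $r_a$. So we keep the finite group and change the module. We look for a contractive left module $E$, a finite group $G$ acting on $E$ by isometric module automorphisms $\theta_h$, a contractive module map $\mathrm{ev}:E\to U$, and an element $\tau\in E$ with $\|\tau\|\le1$ and $\mathrm{ev}(\tau)=1$, such that for suitable $s_{ij}\in G$

1. $\sum_j\theta_{s_{ij}}\tau$ is close to $a_i\cdot\tau$ in $E$;
2. $\mathrm{ev}\big(\sum_j\theta_{s_{ij}}f\big)$ is close to $\mathrm{ev}(f)\,a_i$, uniformly for $f$ in the unit ball of $E$.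

The averaged splitting commutes with $\sum_j\theta_{s_{ij}}$ exactly. Item 1 lets us trade the left multiplication by $a_i$ for this sum, and item 2 lets us trade the sum for the right multiplication by $a_i$. There may be many summands in $\sum_j\theta_{s_{ij}}$, but this costs nothing, because the exact commutation involves no estimate.

Since only "close" is asked for, a limit will be needed, and the norms of the splittings must stay bounded along it. We settle that first.

## 3. A uniform bound from $\ell^1$-sums

**Definition (splitting constant).** For $E\in A\text{-mod}$ let $K(E)\in[0,\infty]$ be the infimum of $\|R\|$ over all right module morphisms $R:(U\hat\otimes E)'\to E'$ with $R\pi_E'=\mathrm{id}_{E'}$, with $K(E)=\infty$ if there are none.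

**Example.** $K(U)=1$ if $U$ carries its own norm: $\|\rho'\|\le1$ gives $K(U)\le1$, and $1=\|R\pi'\|\le\|R\|\|\pi'\|\le\|R\|$ gives the other inequality.

**Lemma 5.** (i) If $E$ is flat, then $K(E)<\infty$. (ii) If $E=\ell^1\text{-}\bigoplus_kE_k$ with all $E_k$ contractive, then $K(E_k)\le K(E)$ for all $k$. (iii) If every $E\in A\text{-mod}$ is flat, then $\sup\{K(E):E\text{ contractive}\}<\infty$.

*Proof.* (i) This is Lemma 1.

(ii) Contractivity of the $E_k$ makes $E$ a (contractive) module. Let $\iota_k:E_k\to E$ and $p_k:E\to E_k$ be the canonical contractive morphisms. Given a splitting $R$ for $E$, put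
$$R_k=\iota_k'\,R\,(\mathrm{id}\otimes p_k)':(U\hat\otimes E_k)'\to E_k'.$$
It is a right module morphism with $\|R_k\|\le\|R\|$. From $\pi_{E_k}(\mathrm{id}\otimes p_k)=p_k\pi_E$ we get $(\mathrm{id}\otimes p_k)'\pi_{E_k}'=\pi_E'p_k'$. Hence $R_k\pi_{E_k}'=\iota_k'R\pi_E'p_k'=\iota_k'p_k'=(p_k\iota_k)'=\mathrm{id}$.

(iii) Otherwise there are contractive $E_n$ with $K(E_n)>n$ for each $n\in\mathbb N$. By (ii), $K(\ell^1\text{-}\bigoplus_nE_n)\ge K(E_n)>n$ for every $n$, so this module has infinite constant. By (i) it is not flat, a contradiction. $\square$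

## 4. Simulating multiplication by $a$ on a tree

We take for $E$ a space of functions $f:G\to U$, with $(\theta_hf)(g)=f(hg)$ and $\mathrm{ev}(f)=f(1)$. Item 1 then asks for a function $\tau$ with
$$\sum_j\tau(s_{ij}g)\approx a_i\tau(g).$$

**Exact solutions on a finite group are too much to ask.** Suppose $\sum_j\tau(s_jg)=a\tau(g)$ for all $g$ in a finite group $G$, with $\tau(1)=1$. The operator $L=\sum_j\theta_{s_j}$ acts on $U^G=\mathbb C^G\otimes U$ through the finite-dimensional factor $\mathbb C^G$, so $p(L)=0$ for some nonzero polynomial $p$. Left multiplication by $a$ commutes with $L$, so $p(a)\tau=p(L)\tau=0$, and $p(a)=0$ on evaluating at $1$. Thus $a$ would have to be algebraic. On an infinite group exact solutions exist for all $a$, and if they decay they can be truncated.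

Let $a_1,\dots,a_m\in U$ with $\|a_i\|\le1$. Let $W$ be the free product of $7m$ copies of $\mathbb Z/2$, with generators $s_{ij}$ ($1\le i\le m$, $1\le j\le7$). Its elements are the words in the $s_{ij}$ with no two adjacent letters equal; $|w|$ is the length, and $\emptyset$ is the identity.

**The polynomials.** For $a\in U$ let
$$P_0(a)=1,\qquad P_1(a)=\tfrac17a,\qquad 6P_{n+1}(a)=aP_n(a)-P_{n-1}(a)\quad(n\ge1).$$
For example $P_2(a)=(a^2-7)/42$ and $P_3(a)=(a^3-13a)/252$. For $m=1$ the solution below is $\varphi(w)=P_{|w|}(a)$. Every word $w\neq\emptyset$ of length $n$ has one neighbor $sw$ of length $n-1$ and six of length $n+1$, and the recursion says that the seven values add up to $aP_n(a)$.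

**Lemma 6.** Split $w\in W$ into maximal blocks of consecutive letters with the same first index $i$. If the blocks have indices $i_1,\dots,i_k$ and lengths $n_1,\dots,n_k$, put
$$\varphi(w)=P_{n_1}(a_{i_1})P_{n_2}(a_{i_2})\cdots P_{n_k}(a_{i_k}),\qquad\varphi(\emptyset)=1.$$
Then $\|\varphi(w)\|\le2^{-|w|}$, and for all $w\in W$ and all $i$
$$\sum_j\varphi(s_{ij}w)=a_i\varphi(w),\qquad\sum_j\varphi(ws_{ij})=\varphi(w)a_i.\tag{1}$$

*Proof.* **Step 1: decay.** If $\|a\|\le1$ then $\|P_n(a)\|\le2^{-n}$. This is clear for $n=0,1$, and inductively $\|P_{n+1}(a)\|\le\frac16(2^{-n}+2^{-n+1})=\frac16\cdot3\cdot2^{-n}=2^{-n-1}$. Multiplying over the blocks gives $\|\varphi(w)\|\le2^{-|w|}$.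

**Step 2: the first identity in (1).** Suppose first that the first block of $w$ has index $i$ and length $n\ge1$. Write $\varphi(w)=P_n(a_i)\varphi(w')$, where $w'$ is the rest of $w$, which does not begin with index $i$. Exactly one $s_{ij}$ cancels the first letter and leaves a block of length $n-1$ (no block if $n=1$, consistent with $P_0=1$). The other six lengthen the block to $n+1$. The sum is
$$\big(P_{n-1}(a_i)+6P_{n+1}(a_i)\big)\varphi(w')=a_iP_n(a_i)\varphi(w')=a_i\varphi(w).$$
Now suppose that $w$ is empty or that its first block has index different from $i$. Then all seven $s_{ij}$ create a new block of length $1$, and the sum is $7P_1(a_i)\varphi(w)=a_i\varphi(w)$.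

**Step 3: the second identity.** If the last block has index $i$ and length $n\ge1$, write $\varphi(w)=\varphi(w'')P_n(a_i)$. The same count gives $\varphi(w'')\,a_iP_n(a_i)=\varphi(w'')P_n(a_i)a_i=\varphi(w)a_i$, because $a_i$ commutes with $P_n(a_i)$. If the last block has another index, or $w=\emptyset$, the sum is $7\varphi(w)P_1(a_i)=\varphi(w)a_i$. $\square$

*Why seven.* With $N$ letters per index and decay $c^n$, Step 1 needs $1/N\le c$ and $N-1\ge(1+c)/c^2$. For $c=\frac12$ the second condition is $N\ge7$.

**Truncation to a finite group.** Averaging needs a finite group, so we pass to a finite quotient of $W$ that is faithful on a ball.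

**Lemma 7.** Let $a_1,\dots,a_m\in U$ with $\|a_i\|\le1$, and let $\eta>0$. There are a finite group $G$, elements $s_{ij}\in G$ ($1\le i\le m$, $1\le j\le7$) and $\tau:G\to U$ with $\tau(1)=1$, $\|\tau(g)\|\le1$ for all $g$, and for all $g\in G$ and all $i$
$$\Big\|\sum_j\tau(s_{ij}g)-a_i\tau(g)\Big\|\le\eta,\qquad\Big\|\sum_j\tau(gs_{ij})-\tau(g)a_i\Big\|\le\eta.\tag{2}$$

*Proof.* **Step 1: the quotient.** Choose $r\ge2$ with $7\cdot2^{-r}\le\eta$, and let $B_n=\{w\in W:|w|\le n\}$, a finite set. Let each generator $s$ act on $B_r$ by $x\mapsto sx$ if $sx\in B_r$, and $x\mapsto x$ otherwise. This is an involution: if $sx\in B_r$, then $s(sx)=x\in B_r$, so $sx$ is sent back to $x$. By the universal property of the free product we get a homomorphism $q:W\to\mathrm{Sym}(B_r)$. Let $G=q(W)$.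

(To see the construction in miniature, take only two involutions $s,t$ and $r=1$: on $B_1=\{\emptyset,s,t\}$ the generator $s$ swaps $\emptyset$ and $s$, the generator $t$ swaps $\emptyset$ and $t$, and $G$ is the symmetric group on three points.)

**Step 2: $q$ is injective on $B_r$.** If $w\in B_r$, then $q(w)\emptyset=w$: the letters of $w$ are applied one after the other from the right, and all suffixes of $w$ lie in $B_r$. So $q(w)$ determines $w$.

**Step 3: definition of $\tau$.** Put $\tau(q(w))=\varphi(w)$ for $w\in B_{r-1}$, with $\varphi$ from Lemma 6, and $\tau=0$ on $G\setminus q(B_{r-1})$. This is well defined by Step 2, $\tau(1)=\varphi(\emptyset)=1$ and $\|\tau(g)\|\le1$. We write $s_{ij}$ also for $q(s_{ij})$.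

**Step 4: transfer to $W$.** We show that the defects in (2) can be computed in $W$. If $g\notin q(B_r)$, then $g\notin q(B_{r-1})$, and also $s_{ij}g\notin q(B_{r-1})$, since otherwise $g\in q(s_{ij}B_{r-1})\subset q(B_r)$. So all terms in the first defect vanish. Let now $g=q(w)$ with $w\in B_r$, and let $\varphi^\circ=\varphi$ on $B_{r-1}$ and $\varphi^\circ=0$ elsewhere on $W$. By Step 2, $\tau(q(w))=\varphi^\circ(w)$. For a generator $s$ we claim that $\tau(q(sw))=\varphi^\circ(sw)$. This holds by definition if $sw\in B_{r-1}$. Otherwise we must see that $q(sw)\notin q(B_{r-1})$. If $q(sw)=q(w')$ with $w'\in B_{r-1}$, then $q(w)=q(sw')$ with both $w$ and $sw'$ in $B_r$, so $w=sw'$ and $sw=w'\in B_{r-1}$, a contradiction.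

**Step 5: the estimate.** By Step 4 and (1), the defect $\sum_j\varphi^\circ(s_{ij}w)-a_i\varphi^\circ(w)$ is as follows.

- If $|w|\le r-2$, it is $0$.
- If $|w|=r-1$, it is $-\sum_{j:\,|s_{ij}w|=r}\varphi(s_{ij}w)$, of norm at most $7\cdot2^{-r}\le\eta$.
- If $|w|=r$, it is $\sum_{j:\,|s_{ij}w|=r-1}\varphi(s_{ij}w)$, a sum with at most one term, of norm at most $2^{-(r-1)}\le7\cdot2^{-r}\le\eta$.

**Step 6: the second estimate.** Multiply on the right in Steps 4 and 5. If $gs_{ij}=q(w')$ with $w'\in B_{r-1}$, then $g=q(w's_{ij})\in q(B_r)$. If $q(ws)=q(w')$ with $w\in B_r$ and $w'\in B_{r-1}$, then $q(w)=q(w's)$ and $w=w's$. The three cases then read as before, with $ws_{ij}$ for $s_{ij}w$ and the second identity in (1). $\square$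

## 5. A renorming of $U^G$ and the averaged splitting

Item 2 of Section 2 asks that $\sum_jf(s_{ij})$ be close to $f(1)a_i$ for *all* $f$ in the unit ball of $E$. In the sup norm on $U^G$ this is false: the values $f(s_{ij})$ and $f(1)$ are unrelated. One might pass to the submodule of those $f$ with $\sum_jf(gs_{ij})=f(g)a_i$ for all $g$ and $i$. By the polynomial argument of Section 4, applied to right translations, such an $f$ satisfies $f(g)\,p(a_i)=0$ for some nonzero polynomial $p$, so no such $f$ has $f(1)=1$ unless $a_i$ is algebraic. The remedy is to keep all of $U^G$ and let the norm penalize the failure of the equation.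

**Proposition 8.** Let $a_1,\dots,a_m\in U$ with $\|a_i\|\le1$ and let $0<\varepsilon\le1$. There is a contractive $E\in A\text{-mod}$, equal to a finite power $U^n$ with an equivalent norm, such that for every finite $K>K(E)$ there is $M\in(U\hat\otimes U)''$ with
$$\|M\|\le K,\qquad\pi''(M)=1,\qquad\|a_i\cdot M-M\cdot a_i\|\le2K\varepsilon\quad(1\le i\le m).$$

*Proof.* Apply Lemma 7 with $\eta=\varepsilon^2/8$.

**Step 1: the module.** Let $E=U^G$, the functions $f:G\to U$, with $(u\cdot f)(g)=uf(g)$, and
$$(S_if)(g)=\sum_jf(gs_{ij})-f(g)a_i,\qquad\|f\|_E=\max\Big\{\|f\|_\infty,\ \varepsilon^{-1}\max_i\|S_if\|_\infty\Big\}.$$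
Since $\|S_if\|_\infty\le7\|f\|_\infty+\|f\|_\infty=8\|f\|_\infty$, this norm is equivalent to $\|\cdot\|_\infty$. Since $S_i(u\cdot f)=u\cdot S_if$, the module $E$ is contractive. By construction
$$\|S_if\|_\infty\le\varepsilon\|f\|_E\qquad(f\in E).\tag{3}$$

**Step 2: the group action.** For $h\in G$ let $(\theta_hf)(g)=f(hg)$. This is a module map, and $(S_i\theta_hf)(g)=\sum_jf(hgs_{ij})-f(hg)a_i=(\theta_hS_if)(g)$, because left and right translations commute. So $\theta_h$ is isometric on $E$. Moreover $(\theta_k\theta_hf)(g)=(\theta_hf)(kg)=f(hkg)$, that is, $\theta_k\theta_h=\theta_{hk}$. Let $\mathrm{ev}(f)=f(1)$, a contractive left module map $E\to U$.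

**Step 3: estimates for $\tau$.** We need $\tau$ small and item 1 valid in the norm of $E$. The second estimate in (2) says $\|S_i\tau\|_\infty\le\eta\le\varepsilon$, so $\|\tau\|_E\le1$. Put
$$\Delta_i=a_i\cdot\tau-\sum_j\theta_{s_{ij}}\tau.$$
The first estimate in (2) says $\|\Delta_i\|_\infty\le\eta$. Hence $\|S_k\Delta_i\|_\infty\le8\eta$ for all $k$, and $\|\Delta_i\|_E\le8\eta/\varepsilon=\varepsilon$. This is why $\eta$ was chosen of order $\varepsilon^2$.

**Step 4: averaging.** The aim is a splitting that commutes with $G$. Choose a splitting $R:(U\hat\otimes E)'\to E'$ with $\|R\|\le K$. Put $\Theta_h=\mathrm{id}\otimes\theta_h$ on $U\hat\otimes E$; these are isometric module automorphisms with $\pi_E\Theta_h=\theta_h\pi_E$. Define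
$$\tilde R=\frac1{|G|}\sum_{h\in G}\theta_h'\,R\,(\Theta_h')^{-1}.$$
Then $\tilde R$ is a right module morphism and $\|\tilde R\|\le K$. From $\Theta_h'\pi_E'=\pi_E'\theta_h'$ we get $(\Theta_h')^{-1}\pi_E'=\pi_E'(\theta_h')^{-1}$, so each summand composed with $\pi_E'$ is $\theta_h'R\pi_E'(\theta_h')^{-1}=\mathrm{id}$. Thus $\tilde R\pi_E'=\mathrm{id}$. From $\theta_h\theta_k=\theta_{kh}$ we get $\theta_{kh}'=\theta_k'\theta_h'$, and likewise $\Theta_{kh}'=\Theta_k'\Theta_h'$, so $(\Theta_h')^{-1}=(\Theta_{kh}')^{-1}\Theta_k'$ and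
$$\theta_k'\tilde R=\frac1{|G|}\sum_h\theta_{kh}'\,R\,(\Theta_{kh}')^{-1}\Theta_k'=\tilde R\,\Theta_k'\qquad(k\in G).\tag{4}$$

**Step 5: definition of $M$.** For $\Phi\in(U\hat\otimes U)'$ put $\hat\Phi=(\mathrm{id}\otimes\mathrm{ev})'\Phi$, that is, $\hat\Phi(u\otimes f)=\Phi(u\otimes f(1))$. Then $\|\hat\Phi\|\le\|\Phi\|$. Let
$$\langle\Phi,M\rangle=\langle\tau,\tilde R\hat\Phi\rangle.$$
So $\|M\|\le K\|\tau\|_E\le K$.

**Step 6: $\pi''(M)=1$.** Let $\Phi=\pi'\lambda$ with $\lambda\in U'$. Since $\pi(\mathrm{id}\otimes\mathrm{ev})=\mathrm{ev}\circ\pi_E$, we get $\hat\Phi=\pi_E'\mathrm{ev}'\lambda$ and $\tilde R\hat\Phi=\mathrm{ev}'\lambda$. Hence $\langle\Phi,M\rangle=\lambda(\tau(1))=\lambda(1)$.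

**Step 7: almost commutation.** We move $a_i$ from the left to the right through $\sum_j\theta_{s_{ij}}$. Since $\widehat{\Phi\cdot a_i}(u\otimes f)=\Phi(a_iu\otimes f(1))=(\hat\Phi\cdot a_i)(u\otimes f)$ and $\tilde R$ is a right module morphism,
$$\langle\Phi,a_i\cdot M\rangle=\langle\tau,(\tilde R\hat\Phi)\cdot a_i\rangle=\langle a_i\cdot\tau,\tilde R\hat\Phi\rangle=\langle\Delta_i,\tilde R\hat\Phi\rangle+\sum_j\langle\theta_{s_{ij}}\tau,\tilde R\hat\Phi\rangle.$$
By (4), the last sum equals $\big\langle\tau,\tilde R\big(\sum_j\Theta_{s_{ij}}'\hat\Phi\big)\big\rangle$. Here $(\Theta_s'\hat\Phi)(u\otimes f)=\hat\Phi(u\otimes\theta_sf)=\Phi(u\otimes f(s))$, so by the definition of $S_i$ at $g=1$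
$$\Big(\sum_j\Theta_{s_{ij}}'\hat\Phi\Big)(u\otimes f)=\Phi\Big(u\otimes\sum_jf(s_{ij})\Big)=\Phi(u\otimes f(1)a_i)+\Phi(u\otimes(S_if)(1)).$$
The first term on the right is $\widehat{a_i\cdot\Phi}(u\otimes f)$. Call the second $\Psi(u\otimes f)$; by (3), $\|\Psi\|\le\varepsilon\|\Phi\|$. Since $\langle\tau,\tilde R\,\widehat{a_i\cdot\Phi}\rangle=\langle a_i\cdot\Phi,M\rangle=\langle\Phi,M\cdot a_i\rangle$, we obtain
$$\langle\Phi,a_i\cdot M-M\cdot a_i\rangle=\langle\Delta_i,\tilde R\hat\Phi\rangle+\langle\tau,\tilde R\Psi\rangle.$$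
The modulus is at most $\|\Delta_i\|_EK\|\Phi\|+\|\tau\|_EK\varepsilon\|\Phi\|\le2K\varepsilon\|\Phi\|$. $\square$

## 6. From almost commuting functionals to a virtual diagonal: proof of Theorem 4

**Step 1: a uniform constant.** Let every $E\in A\text{-mod}$ be flat. By Lemma 5(iii) there is a finite $K$ with $K>K(E)$ for all contractive $E$.

**Step 2: a limit.** For each pair $(S,n)$ with $S$ a finite nonempty subset of the closed unit ball of $U$ and $n\in\mathbb N$, Proposition 8 with $\varepsilon=1/n$ gives $M_{S,n}\in(U\hat\otimes U)''$ with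
$$\|M_{S,n}\|\le K,\qquad\pi''(M_{S,n})=1,\qquad\|a\cdot M_{S,n}-M_{S,n}\cdot a\|\le2K/n\quad(a\in S).$$
Order the pairs by inclusion in $S$ and size of $n$. By weak* compactness of balls the net has a weak* cluster point $M$, and $\|M\|\le K$. The maps $M\mapsto a\cdot M$ and $M\mapsto M\cdot a$ are adjoints of $\Phi\mapsto\Phi\cdot a$ and $\Phi\mapsto a\cdot\Phi$, and $\pi''$ is the adjoint of $\pi'$, so all three are weak*-continuous. Hence $\pi''(M)=1$. If $\|a\|\le1$, then for each $\Phi$ the numbers $\langle\Phi,a\cdot M_{S,n}-M_{S,n}\cdot a\rangle$ tend to $0$ along the net, so $a\cdot M=M\cdot a$; by scaling this holds for all $a\in U$. Thus $M$ is a virtual diagonal for $U$ with $\|M\|\le K$, and $A$ is amenable by Lemma 2.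

**Step 3: right modules.** Suppose instead that every $E\in\text{mod-}A$ is flat. Right $A$-modules are left $A^{op}$-modules, and left $A$-modules are right $A^{op}$-modules, so every left $A^{op}$-module is flat and $A^{op}$ is amenable by Steps 1 and 2. To return to $A$, let $D:A\to X'$ be a continuous derivation, $X$ an $A$-bimodule. With $a\circ x=x\cdot a$ and $x\circ a=a\cdot x$, $X$ is an $A^{op}$-bimodule. Its dual actions are $a\circ\lambda=\lambda\cdot a$ and $\lambda\circ a=a\cdot\lambda$, and, writing $a*b=ba$, we have $D(a*b)=b\cdot Da+Db\cdot a=Da\circ b+a\circ Db$. So $D$ is a derivation on $A^{op}$, and there is $\phi$ with $Da=a\circ\phi-\phi\circ a=a\cdot(-\phi)-(-\phi)\cdot a$. Hence $D$ is inner on $A$, and $A$ is amenable. $\blacksquare$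

## 7. A single test module and the exact constant

Not all modules were used in Section 6, only those of Proposition 8. For each finite tuple $(a_1,\dots,a_m)$ in the closed unit ball of $A^\sharp$ and each $\varepsilon=1/n$, fix one module as in Proposition 8, and let $E_A$ be the $\ell^1$-sum of all of them. Each summand is isomorphic to a finite free module $(A^\sharp)^k$.

**Theorem 9.** For a Banach algebra $A$ the following are equivalent:

1. $A$ is amenable;
2. every $E\in A\text{-mod}$ is flat;
3. every $E\in\text{mod-}A$ is flat;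
4. the single left module $E_A$ is flat.

*Proof.* (1) implies (2), (3) and (4) by Fact A. (2)$\Rightarrow$(1) and (3)$\Rightarrow$(1) are Theorem 4. For (4)$\Rightarrow$(1): by Lemma 5(i),(ii), all the fixed modules of Proposition 8 satisfy $K(E)\le K(E_A)<\infty$. Take any finite $K>K(E_A)$ and repeat Step 2 of Section 6 with these modules. $\square$

Let $AM(U)$ be the infimum of the norms of virtual diagonals for $U$, with value $\infty$ if there are none.

**Theorem 10.** For every Banach algebra $A$, with values in $[1,\infty]$,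
$$AM(A^\sharp)=\sup\{K(E):E\in A\text{-mod contractive}\}=\sup\{K(E):E=(A^\sharp)^n\text{ with an equivalent contractive norm},\ n\in\mathbb N\}.$$

*Proof.* Call the two suprema $\sigma\ge\sigma_0$. We show $AM(U)\le\sigma_0$ and $\sigma\le AM(U)$.

**Step 1: $AM(U)\le\sigma_0$.** We may assume $\sigma_0<\infty$. Let $\sigma_0<K<\infty$. Step 2 of Section 6 uses only modules of the second kind, all with $K(E)<K$, and gives a virtual diagonal of norm at most $K$. So $AM(U)\le K$; let $K$ decrease to $\sigma_0$.

**Step 2: $\sigma\le AM(U)$.** The purpose is to turn a virtual diagonal into splittings. If $U$ has no virtual diagonal there is nothing to prove. Let $M$ be one, and let $E$ be contractive. For $\Phi\in(U\hat\otimes E)'$ and $x\in E$ put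
$$\Phi_x(u\otimes v)=\Phi(u\otimes v\cdot x),\qquad\langle x,R\Phi\rangle=\langle\Phi_x,M\rangle.$$
As $E$ is contractive, $\|\Phi_x\|\le\|\Phi\|\|x\|$, so $\|R\|\le\|M\|$. For $a\in U$ we have $(\Phi\cdot a)_x(u\otimes v)=\Phi(au\otimes v\cdot x)=(\Phi_x\cdot a)(u\otimes v)$ and $\Phi_{a\cdot x}(u\otimes v)=\Phi(u\otimes va\cdot x)=(a\cdot\Phi_x)(u\otimes v)$. Hence
$$\langle x,R(\Phi\cdot a)\rangle=\langle\Phi_x,a\cdot M\rangle=\langle\Phi_x,M\cdot a\rangle=\langle\Phi_{a\cdot x},M\rangle=\langle a\cdot x,R\Phi\rangle=\langle x,(R\Phi)\cdot a\rangle,$$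
so $R$ is a right module morphism. If $\Phi=\pi_E'\lambda$, then $\Phi_x(u\otimes v)=\lambda(uv\cdot x)$, that is, $\Phi_x=\pi'(u\mapsto\lambda(u\cdot x))$, and $\langle x,R\Phi\rangle=\lambda(x)$ because $\pi''(M)=1$. So $R\pi_E'=\mathrm{id}$ and $K(E)\le\|M\|$.

**Step 3: the lower bound $1$.** If $M$ is a virtual diagonal, then $1=\|1\|=\|\pi''(M)\|\le\|\pi\|\|M\|\le\|M\|$. $\square$

**Remark.** Each individual module $E\cong(A^\sharp)^n$ in Theorem 10 has $K(E)<\infty$. Indeed, with basis $e_1,\dots,e_n$, the map $\rho(\sum_ku_ke_k)=\sum_ku_k\otimes e_k$ is a left module morphism $U^n\to U\hat\otimes U^n$ with $\pi_{U^n}\rho=\mathrm{id}$. If $T:U^n\to E$ is a module isomorphism, then $\rho_E=(\mathrm{id}\otimes T)\rho T^{-1}$ satisfies $\pi_E\rho_E=\mathrm{id}$, and $\rho_E'$ is a splitting for $E$. So what characterizes amenability is the *uniformity* of the splitting constants over renormed finite free modules. If $A$ is amenable, the supremum is finite by Fact A and Lemma 5(iii). If the supremum is finite, $U$ has a virtual diagonal by Theorem 10,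 and $A$ is amenable by Lemma 2. For non-amenable $A$, Theorem 9 shows that $E_A$ is a non-flat $\ell^1$-sum of modules each of which is isomorphic to a finite free module.
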